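\title{Minimal homeomorphisms of hereditarily indecomposable continua with arbitrary entropy}

\begin{abstract}
We construct a hereditarily indecomposable continuum that carries a minimal homeomorphism of infinite topological entropy. More generally, for every $s\in[0,\infty]$ there is a one-dimensional hereditarily indecomposable continuum, all of whose proper subcontinua are pseudo-arcs, with a minimal homeomorphism of entropy exactly $s$. The spaces are suspensions of minimal Cantor systems in which the real line is replaced by a closed subset of a strip and the translation flow is replaced by a limit of conjugates of rational translations. The crookedness is created in the strip, the entropy comes from the Cantor system, and the two do not interfere.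
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

A \emph{continuum} is a compact connected metric space with at least two points; in particular, a subcontinuum is never a single point. A continuum is \emph{indecomposable} if it is not the union of two of its proper subcontinua, and \emph{hereditarily indecomposable}, abbreviated HI, if each of its subcontinua is indecomposable. A homeomorphism $F\colon X\to X$ is \emph{minimal} if every orbit $\{F^n(x):n\in\mathbb Z\}$ is dense in $X$. The topological entropy $h_{\mathrm{top}}(F)\in[0,\infty]$ is the exponential growth rate, as $n\to\infty$, of the number of orbit segments of length $n$ that can be told apart at a small scale; the definition is recalled in Section~\ref{sec:background}. The following question comes from \cite{Exotic}.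

\begin{quote}
\emph{Are there an HI continuum $X$ and a minimal homeomorphism $F\colon X\to X$ with $h_{\mathrm{top}}(F)=\infty$?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:infinite}
There are an HI continuum $X$ and a minimal homeomorphism $F\colon X\to X$ with $h_{\mathrm{top}}(F)=\infty$.
\end{theorem}

The construction gives every value of the entropy, together with a description of the subcontinua. A continuum is \emph{chainable} if for every $\varepsilon>0$ it has an open cover $U_1,\dots,U_m$ by sets of diameter less than $\varepsilon$ with $U_i\cap U_j\ne\emptyset$ exactly when $|i-j|\le1$. Equivalently, it is \emph{arc-like}: for every $\varepsilon>0$ it maps continuously onto $[0,1]$ with fibers of diameter less than $\varepsilon$. The \emph{pseudo-arc} is a chainable HI continuum, and by Bing's theorem \cite{Bing} every chainable HI continuum is a pseudo-arc. This characterization is all we use, and the reader may take it as the definition.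

\begin{theorem}\label{thm:all}
For every $s\in[0,\infty]$ there are a one-dimensional HI continuum $X$, all of whose proper subcontinua are pseudo-arcs, and a minimal homeomorphism $F\colon X\to X$ with $h_{\mathrm{top}}(F)=s$.
\end{theorem}

The proof of Theorem~\ref{thm:all} uses Bing's theorem, for the statement on proper subcontinua, and an inequality of Bowen \cite{Bowen}, for the upper bound on the entropy. We state Theorem~\ref{thm:infinite} separately because its proof uses neither.

\subsection{What the three conditions ask}

Hereditary indecomposability is a statement about how subcontinua overlap.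

\begin{lemma}\label{lem:nestedcriterion}
A continuum $X$ is HI if and only if any two subcontinua of $X$ that intersect are nested.
\end{lemma}

\begin{proof}
If $K_1,K_2$ intersect and are not nested, then $K_1\cup K_2$ is a subcontinuum, and it is the union of its proper subcontinua $K_1,K_2$. Conversely, let a subcontinuum $Y$ be the union of proper subcontinua $K_1,K_2$. They intersect because $Y$ is connected, and neither contains the other because neither is $Y$.
\end{proof}

The two halves of an arc intersect and are not nested, so an HI continuum contains no arc. The image of a nonconstant path contains an arc, so every path in an HI continuum is constant, and so is every orbit of a continuous flow on it.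

The simplest candidates for $X$ fail for simple reasons. The circle carries minimal homeomorphisms, but it contains arcs, and each of its homeomorphisms $F$ has entropy zero: if a finite set $A$ cuts the circle into arcs of diameter at most $\varepsilon$, then $\bigcup_{i<n}F^{-i}A$ cuts it into at most $n|A|$ arcs whose images under $F^i$, $i<n$, have diameter at most $\varepsilon$, so the number of distinguishable orbit segments grows only linearly. The pseudo-arc is HI, but it carries no minimal homeomorphism, because a homeomorphism $F$ of an arc-like continuum $X$ has a fixed point. Indeed, if $F$ moved every point by at least $\varepsilon$ and $p\colon X\to[0,1]$ were a surjection with fibers of diameter less than $\varepsilon$, then $p\circ F-p$ would not vanish on the connected space $X$, although it is $\ge0$ where $p=0$ and $\le 0$ where $p=1$.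

On a Cantor set $C$, connectedness is lost but the dynamics is flexible: minimal homeomorphisms $g$ of every entropy, including $\infty$, can be built by concatenating words (Section~\ref{sec:cantor}). Suspension restores connectedness. Glue $(c,1)$ to $(g(c),0)$ in $C\times[0,1]$ and let $\varphi_t$ be the flow at unit speed along the intervals. The resulting space $S_g$ is a one-dimensional indecomposable continuum, $\varphi_t$ is minimal for a dense set of times $t$ (Section~\ref{sec:flow}), and $h_{\mathrm{top}}(\varphi_t)=t\,h_{\mathrm{top}}(g)$ for $t\in[\frac14,\frac34]$, say (Section~\ref{sec:entropy}): in $k$ steps a point goes around about $tk$ times, so its Cantor coordinate is acted on by about $tk$ iterates of $g$. Thus the question without the word ``hereditarily'' has a short positive answer. But every proper subcontinuum of $S_g$ is an arc, and the homeomorphism is part of a flow. An HI example has no arcs and no flows.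

To destroy arcs one folds them back and forth at smaller and smaller scales. To keep a homeomorphism while doing so, it is natural to fold an annulus by homeomorphisms $H_n$ and to pass to the limit of the conjugates $H_nR_nH_n^{-1}$ of rational rotations $R_n$. Each conjugate is periodic, and if the convergence is fast the limit $f$ has iterates $f^{q_n}$ that converge uniformly to the identity. Such a map has entropy zero (Lemma~\ref{lem:rigid}). One might therefore guess that on an HI continuum minimality is paid for with entropy. It is not, because the folding and the entropy can be placed in different coordinates.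

\subsection{Outline of the construction}

Thicken $S_g$ to $S_g\times[-1,1]$, in which every leaf is a copy of the strip $E=\mathbb R\times[-1,1]$. We build one closed set $P\subset E$ and one homeomorphism $\Phi$ of $E$, both compatible with the unit translation, and insert them in all leaves at once. The map $\Phi$ is a limit of conjugates $H_nT_{\alpha_n}H_n^{-1}$ of rational translations, and $P$ is the intersection of the images under $H_n$ of thinner and thinner strips around the axis. The maps $H_n$ fold the axis so that compact connected subsets of $P$ that meet are nested. The map $\Phi$ moves points to the right at an average speed $\alpha=\lim\alpha_n$ and has entropy zero on the annulus, so the entropy of the induced map is $\alpha\,h_{\mathrm{top}}(g)$, as for the flow. The numbers $\alpha_n$ are chosen near times at which the suspension flow is minimal, and this gives minimality in the limit. The construction combines an Anosov--Katok/Handel scheme with a suspension over a Cantor system, in the spirit of work of Boro\'nski, Clark and Oprocha; the proof does not rely on their results.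

Section~\ref{sec:suspension} states the construction as Theorem~\ref{thm:main} and derives Theorems~\ref{thm:infinite} and~\ref{thm:all} from it. Sections~\ref{sec:flow} and~\ref{sec:crooked} prepare the two tools, the suspension flow and crooked functions; the basic mechanism is visible in Example~\ref{ex:zeta3}. Section~\ref{sec:construction} builds $\Phi$ and $P$, Sections~\ref{sec:topology}--\ref{sec:minimal} prove the three parts of Theorem~\ref{thm:main}, and Section~\ref{sec:cantor} supplies the Cantor systems.

\section{Background}\label{sec:background}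

\subsection{Minimal systems}

A \emph{system} $(X,F)$ is a homeomorphism $F$ of a nonempty compact metric space $X$, and $A\subset X$ is \emph{invariant} if $F(A)=A$. The system is minimal exactly when $X$ is its only nonempty closed invariant subset. By Zorn's lemma every system contains a \emph{minimal set}, a nonempty closed invariant set on which $F$ is minimal. A \emph{factor map} $\varrho\colon(X,F)\to(Y,G)$ is a continuous surjection with $\varrho F=G\varrho$. It is \emph{almost one-to-one}, and $(X,F)$ is an \emph{almost one-to-one extension} of $(Y,G)$, if $\varrho^{-1}(\varrho(x))=\{x\}$ for some $x\in X$. We use three facts.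
\begin{enumerate}
\item[(M1)] In a minimal system every point visits every nonempty open set at arbitrarily large positive times and at arbitrarily large negative times, because the set of limit points of $F^n(x)$ as $n\to\infty$, or as $n\to-\infty$, is nonempty, closed and invariant. The same argument applies to a minimal flow, that is, a continuous $\mathbb R$-action without proper nonempty closed invariant subsets.
\item[(M2)] A factor map onto a minimal system sends every nonempty closed invariant set onto the whole space.
\item[(M3)] An infinite minimal system on a zero-dimensional space is a \emph{minimal Cantor system}, that is, a minimal homeomorphism of a Cantor set. For if a point were isolated, its orbit would be open, the complement of the orbit would be closed and invariant, hence empty, and the space would be compact and discrete, hence finite. A minimal Cantor system has no periodic points.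
\end{enumerate}
The \emph{$2$-adic odometer} is the map $o\mapsto o+1$ on the group $\mathbb Z_2=\varprojlim\mathbb Z/2^m\mathbb Z$. Each orbit $o+\mathbb Z$ meets every residue class modulo $2^m$, so the odometer is a minimal Cantor system; it is an isometry of the $2$-adic metric.

\subsection{Entropy}

Let $(X,F)$ be a system with metric $d$, and let $d_n(x,x')=\max_{0\le i<n}d(F^ix,F^ix')$. A set is \emph{$(n,\varepsilon)$-separated} if its distinct points have $d_n$-distance at least $\varepsilon$. A set $A$ \emph{$(n,\varepsilon)$-spans} $K\subset X$ if every point of $K$ is within $d_n$-distance $\varepsilon$ of a point of $A$. Let $s_n(F,\varepsilon)$ be the largest cardinality of an $(n,\varepsilon)$-separated set and $r_n(F,K,\varepsilon)$ the smallest cardinality of a set that $(n,\varepsilon)$-spans the compact set $K$. Put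
\[
h(F,K)=\lim_{\varepsilon\to0}\limsup_{n\to\infty}\frac{\log r_n(F,K,\varepsilon)}{n}.
\]
Then $h_{\mathrm{top}}(F)=h(F,X)=\lim_{\varepsilon\to0}\limsup_n\frac1n\log s_n(F,\varepsilon)$, where both limits in $\varepsilon$ are increasing limits. The entropy does not depend on the metric, does not increase under factor maps, and vanishes for isometries. The upper bound in Section~\ref{sec:entropy} uses two more facts.
\begin{enumerate}
\item[(E1)] \emph{Bowen's inequality} \cite[Theorem 17]{Bowen}: for a factor map $\varrho\colon(X,F)\to(Y,G)$,
\[
h_{\mathrm{top}}(F)\le h_{\mathrm{top}}(G)+\sup_{y\in Y}h(F,\varrho^{-1}(y)).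
\]
\item[(E2)] The \emph{variational principle}: $h_{\mathrm{top}}(F)$ is the supremum of $h_\mu(F,\mathcal P)$ over invariant Borel probability measures $\mu$ and finite Borel partitions $\mathcal P$. Here $h_\mu(F,\mathcal P)$ is the decreasing limit of $H_\mu(\mathcal P\mid\bigvee_{j=1}^nF^{-j}\mathcal P)$, where $H_\mu(\mathcal P)=-\sum_{A\in\mathcal P}\mu(A)\log\mu(A)$ and $H_\mu(\mathcal P\mid\mathcal Q)=H_\mu(\mathcal P\vee\mathcal Q)-H_\mu(\mathcal Q)$. Refining $\mathcal Q$ does not increase $H_\mu(\mathcal P\mid\mathcal Q)$, so $h_\mu(F,\mathcal P)\le H_\mu(\mathcal P\mid F^{-q}\mathcal P)$ for every $q\ge1$.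
\end{enumerate}

\subsection{Dimension and maps with small fibers}

A compact metric space has $\dim X\le n$ if for every $\varepsilon>0$ it has a finite open cover by sets of diameter less than $\varepsilon$ such that no point lies in more than $n+1$ of them. For $n=0$ such a cover is a partition into clopen sets, so a continuum has dimension at least $1$. By the sum theorem, a union of two closed subsets of dimension at most $n$ has dimension at most $n$.

\begin{lemma}\label{lem:epsmaps}
Let $X$ be a compact metric space. Suppose that for every $\varepsilon>0$ there is a continuous map $p$ from $X$ to a compact metric space $Y$ with fibers of diameter less than $\varepsilon$. If $Y$ can always be taken with $\dim Y\le1$, then $\dim X\le1$. If $X$ is a continuum and $p$ can always be taken onto an arc, then $X$ is chainable.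
\end{lemma}

\begin{proof}
Fix $\varepsilon$ and $p$. There is $\eta>0$ such that points whose images are within $\eta$ of each other are at distance less than $\varepsilon$; otherwise compactness gives two points of one fiber at distance at least $\varepsilon$. Cover $Y$ by open sets of diameter less than $\eta$, with no point in more than two of them in the first case and forming a chain of intervals in the second. The preimages have diameter at most $\varepsilon$ and no point lies in more than two of them. If $p$ is onto, two preimages meet exactly when the corresponding sets meet.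
\end{proof}

\section{Suspending a strip over a Cantor system}\label{sec:suspension}

Let $E=\mathbb R\times[-1,1]$, let $T_t(x,y)=(x+t,y)$, and let $\mathrm{pr}_1$ be the first coordinate. For maps $\Phi,\Psi\colon E\to E$ put $\|\Phi-\Psi\|=\sup_{z\in E}|\Phi(z)-\Psi(z)|$, with the Euclidean norm. A map of $E$ is \emph{equivariant} if it commutes with $T_1$. A continuous equivariant map is determined on the compact set $[0,1]\times[-1,1]$, so it is uniformly continuous and at finite distance from the identity.

For a minimal Cantor system $(C,g)$ let $S_g$ and $M_g$ be the quotients of $C\times\mathbb R$ and $C\times E$ by the $\mathbb Z$-actions generated by $(c,x)\mapsto(gc,x-1)$ and $(c,z)\mapsto(gc,T_{-1}z)$. We write $\langle c,x\rangle$ and $\langle c,z\rangle$ for classes and $\langle A\rangle$ for the image of a set $A$. Thus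
\[
\langle c,x\rangle=\langle g^ic,x-i\rangle,\qquad\langle c,z\rangle=\langle g^ic,T_{-i}z\rangle\qquad(i\in\mathbb Z).
\]
The $i$-th power of the generator shifts the real coordinate by $-i$, so the actions are free and properly discontinuous; the quotient maps are open and the quotients are Hausdorff and second countable. They are compact because $C\times[0,1]$ and $C\times[0,1]\times[-1,1]$ meet every orbit. So $S_g$ and $M_g$ are compact metrizable spaces, and $\langle c,(x,y)\rangle\mapsto(\langle c,x\rangle,y)$ is a homeomorphism $M_g\to S_g\times[-1,1]$. Two injectivity properties are used throughout.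
\begin{enumerate}
\item[(I1)] For fixed $z$ the map $c\mapsto\langle c,z\rangle$ is injective, because $T_{-i}z=z$ forces $i=0$.
\item[(I2)] For fixed $c$ the maps $x\mapsto\langle c,x\rangle$ and $z\mapsto\langle c,z\rangle$ are injective, because $g^ic=c$ forces $i=0$. This is where the absence of periodic points enters.
\end{enumerate}

An equivariant homeomorphism $H$ of $E$ induces the homeomorphism $\langle c,z\rangle\mapsto\langle c,Hz\rangle$ of $M_g$. A closed $T_1$-invariant set $A\subset E$ gives a closed set $C\times A$ that is a union of orbits, so $\langle C\times A\rangle$ is compact. Hence an equivariant homeomorphism $\Phi$ and a nonempty closed set $P\subset E$ with $T_1(P)=P=\Phi(P)$, which we call an \emph{equivariant pair}, define for every $(C,g)$ a system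
\[
X_g=\langle C\times P\rangle,\qquad F_g\langle c,z\rangle=\langle c,\Phi z\rangle .
\]
For $P=\mathbb R\times\{0\}$ and $\Phi=T_t$ this is the time-$t$ map of the suspension flow on $S_g$.

\begin{theorem}\label{thm:main}
Let $(C_0,g_0)$ be a minimal Cantor system. There are an equivariant pair $(\Phi,P)$ and a number $\alpha\in[\frac14,\frac34]$ such that:
\begin{enumerate}
\item[(1)] for every minimal Cantor system $(C,g)$, the space $X_g$ is a one-dimensional HI continuum all of whose proper subcontinua are pseudo-arcs;
\item[(2)] for every minimal Cantor system $(C,g)$, $h_{\mathrm{top}}(F_g)=\alpha\,h_{\mathrm{top}}(g)$;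
\item[(3)] $F_g$ is minimal for $g=g_0$, and for every minimal Cantor system $g$ that is an almost one-to-one extension of $g_0$.
\end{enumerate}
\end{theorem}

The number $\alpha$ is an output of the construction and depends on $g_0$. For infinite entropy this does not matter. To reach a prescribed finite entropy $s$ we must choose a system of entropy $s/\alpha$ after $\alpha$ is known, so we need one $g_0$ and, above it, systems of every entropy for which the same pair $(\Phi,P)$ gives a minimal map. This is the purpose of the second half of (3) and of part (a) of the next proposition, which is proved in Section~\ref{sec:cantor}.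

\begin{proposition}\label{prop:cantor}
\begin{enumerate}
\item[(a)] For every $s\in(0,\infty)$ there is a minimal Cantor system $(Y_s,G_s)$ with $h_{\mathrm{top}}(G_s)=s$ that is an almost one-to-one extension of the $2$-adic odometer.
\item[(b)] There is a minimal Cantor system $(C_\infty,g_\infty)$ with $h_{\mathrm{top}}(g_\infty)=\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:infinite} and~\ref{thm:all}]
Apply Theorem~\ref{thm:main} with $g_0=g=g_\infty$. Then $X_g$ is as in (1), $F_g$ is minimal by (3), and $h_{\mathrm{top}}(F_g)\ge\alpha\,h_{\mathrm{top}}(g_\infty)=\infty$ by the lower bound in (2). This proves Theorem~\ref{thm:infinite} and the case $s=\infty$ of Theorem~\ref{thm:all}.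

For $s<\infty$ apply Theorem~\ref{thm:main} with $g_0$ the $2$-adic odometer, which gives one pair $(\Phi,P)$ and one $\alpha\in[\frac14,\frac34]$. If $s=0$ take $g=g_0$, an isometry. If $0<s<\infty$ take $g=G_{s/\alpha}$. In both cases $X_g$ is as in (1), $F_g$ is minimal by (3), and $h_{\mathrm{top}}(F_g)=\alpha\,h_{\mathrm{top}}(g)=s$ by (2).
\end{proof}

\section{The suspension flow}\label{sec:flow}

Let $(C,g)$ be a minimal Cantor system with metric $d_C$, and let $\varphi_t\langle c,x\rangle=\langle c,x+t\rangle$ be the suspension flow on $S_g$. Its orbits are the \emph{leaves} $\langle\{c\}\times\mathbb R\rangle$. The space $X_g$ will be approximated by $S_g$ and the map $F_g$ by the maps $\varphi_t$, so we need to know the subcontinua of $S_g$ and the times $t$ at which $\varphi_t$ is minimal.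

\begin{lemma}\label{lem:flow}
The flow $\varphi$ is minimal, $S_g$ is connected, and $\dim S_g\le1$.
\end{lemma}

\begin{proof}
Let $A\ne\emptyset$ be closed and flow-invariant, and let $D=\{c:\langle c,0\rangle\in A\}$. Then $D$ is closed, it is nonempty because $\varphi_{-x}\langle c,x\rangle=\langle c,0\rangle$, and $g(D)=D$ because $\langle g^{\pm1}c,0\rangle=\varphi_{\pm1}\langle c,0\rangle$. So $D=C$ and $A=S_g$. Hence leaves are dense; they are connected, so $S_g$ is connected. The quotient map is injective on $C\times[0,\frac12]$ and on $C\times[\frac12,1]$, so $S_g$ is the union of two closed copies of the product of $C$ with an arc. Products of the sets of a fine clopen partition of $C$ with the sets of a fine chain of intervals show that such a product has dimension at most $1$, and the sum theorem applies.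
\end{proof}

\begin{lemma}\label{lem:arcs}
Every nonempty, proper, closed, connected set $L\subset S_g$ has the form $\langle\{c\}\times[u,v]\rangle$ with $u\le v$.
\end{lemma}

\begin{proof}
The flow preserves sets of this form, so we may assume that $L$ misses a point $\langle c_0,0\rangle$. The idea is to cut $S_g$ along a small transversal through this point; what remains is a disjoint family of segments indexed by a Cantor set. Choose a clopen set $D\ni c_0$ with $\langle D\times\{0\}\rangle\cap L=\emptyset$, and for $c\in D$ let $r(c)$ be the least $i\ge1$ with $g^ic\in D$. It is finite by (M1) and locally constant because $D$ is clopen.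

Every point $\langle c',x'\rangle\notin\langle D\times\{0\}\rangle$ can be written as $\langle c,x\rangle$ with $c\in D$ and $0<x<r(c)$. Indeed, by (M1) there is a largest integer $i\le x'$ with $g^ic'\in D$; put $c=g^ic'$ and $x=x'-i$. Then $x\ge0$, $x\ne0$ by assumption, and $x<r(c)$ by maximality of $i$. The representation is unique: if $(c,x)$ and $(g^ic,x-i)$ with $i\ge1$ are two of them, then $g^ic\in D$ and $0<i<x<r(c)$, contradicting the definition of $r(c)$. So $\langle c,x\rangle\mapsto c$ is a well-defined map from $S_g\setminus\langle D\times\{0\}\rangle$ to $D$. It is continuous, since the preimage of a clopen set $D'\subset D$ is the image of the open set $\{(c,x):c\in D',\ 0<x<r(c)\}$. As $D$ is totally disconnected, the map is constant on $L$, so $L\subset\langle\{c\}\times(0,r(c))\rangle$ for one $c$. By (I2), $x\mapsto\langle c,x\rangle$ embeds $[0,r(c)]$, and $L$ is the image of a compact connected subset.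
\end{proof}

Thus proper subcontinua of $S_g$ are arcs in leaves. Two arcs cannot cover $S_g$, since a leaf contains only countably many of the uncountably many points $\langle c,0\rangle$; so $S_g$ is indecomposable. The total disconnectedness of $C$ is essential for Theorem~\ref{thm:main}(1): if $C$ contained an arc, then by (I1) so would $\{\langle c,z\rangle:c\in C\}\subset X_g$, whatever $P$ is.

A time-$t$ map of a minimal flow need not be minimal. If $t=p/q$ is rational, then $\langle c,x\rangle\mapsto qx\bmod1$ is a nonconstant continuous $\varphi_t$-invariant function. If $g$ has a factor map $\varrho$ onto the rotation of $\mathbb R/\mathbb Z$ by $1/t$, then $\langle c,x\rangle\mapsto\varrho(c)+x/t\bmod 1$ is another. So the good times have to be chosen with $g$ in view, and this is why $g_0$ appears in Theorem~\ref{thm:main}. A category argument shows that there are enough of them.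

\begin{lemma}\label{lem:times}
The set of $t>0$ for which $\varphi_t$ is a minimal homeomorphism of $S_g$ is dense in $(0,\infty)$.
\end{lemma}

\begin{proof}
Write $S=S_g$. For a nonempty open set $U\subset S$ let $\mathcal W_U$ be the set of $(t,\xi)\in(0,\infty)\times S$ with $\varphi_{kt}(\xi)\in U$ for some integer $k\ge1$. It is open. It is dense: given $(t_0,\xi)$, by (M1) there are arbitrarily large $r$ with $\varphi_r(\xi)\in U$, and for $k=\lceil r/t_0\rceil$ we have $(r/k,\xi)\in\mathcal W_U$ and $r/k\to t_0$ as $r\to\infty$. By Baire's theorem in the locally compact space $(0,\infty)\times S$, the intersection of the $\mathcal W_U$ over a countable base of $S$ is dense. Hence for a dense set of $t$ there is a point $\xi$ with dense forward $\varphi_t$-orbit.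

Fix such $t$ and $\xi$, and let $Z$ be a minimal set of $\varphi_t$. The set $\bigcup_{0\le r\le t}\varphi_r(Z)$ is compact, and it is flow-invariant because $\varphi_t(Z)=Z$; so it equals $S$, and $\xi\in\varphi_r(Z)$ for some $r$. The set $\varphi_r(Z)$ is closed and $\varphi_t$-invariant and contains a dense orbit, so $\varphi_r(Z)=S$ and $Z=S$.
\end{proof}

The construction needs rational times, which are never minimal. But density of orbits up to a given error is reached in boundedly many steps, so it persists for nearby rational times.

\begin{lemma}\label{lem:dense}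
Let $J\subset(0,\infty)$ be a nonempty open interval, $b\ge0$ and $\delta,\varepsilon>0$. There are a rational $t\in J$ and an integer $N$ with the following property: for all $c,c'\in C$, $x\in\mathbb R$ and $x'\in[-b,b+1]$ there are integers $0\le k\le N$ and $i$ with
\[
|x+kt-i-x'|<\delta,\qquad d_C(g^ic,c')<\varepsilon .
\]
\end{lemma}

\begin{proof}
Choose $t^*\in J$ with $\varphi_{t^*}$ minimal. Cover the compact set $C\times[-b,b+1]$ by finitely many boxes $O_1,\dots,O_m$, each the product of an open ball of radius $\varepsilon/2$ in $C$ and an open interval of radius $\delta/2$. Each $\langle O_l\rangle$ is open and nonempty. By (M1), for fixed $l$ the open sets $\{(t,\xi):\varphi_{kt}(\xi)\in\langle O_l\rangle\}$, $k\ge0$, cover the compact set $\{t^*\}\times S_g$. Finitely many of them suffice, and by the tube lemma these also cover $\{t\}\times S_g$ for $t$ near $t^*$. So there are $N$ and a rational $t\in J$ such that for all $\xi$ and $l$ some $0\le k\le N$ has $\varphi_{kt}(\xi)\in\langle O_l\rangle$. Given $c,c',x,x'$, take $l$ with $(c',x')\in O_l$ and $k$ with $\langle c,x+kt\rangle\in\langle O_l\rangle$.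 Then $(g^ic,x+kt-i)\in O_l$ for some $i$, and two points of $O_l$ satisfy the two inequalities.
\end{proof}

\section{Crooked functions}\label{sec:crooked}

By Lemma~\ref{lem:nestedcriterion} we must prevent two subcontinua from overlapping as two adjacent intervals do. The following property of a function makes the images of adjacent intervals overlap much more than the intervals themselves.

\begin{definition}
A continuous function $\sigma\colon[0,1]\to\mathbb R$ is \emph{$\varepsilon$-crooked} if for all $u\le v$ there are $u\le c\le d\le v$ with $|\sigma(c)-\sigma(v)|\le\varepsilon$ and $|\sigma(d)-\sigma(u)|\le\varepsilon$.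
\end{definition}

On the way from $u$ to $v$ the function first comes close to its final value and afterwards returns close to its initial value. The property does not depend on the parametrization, and it passes to the reversal $t\mapsto\sigma(1-t)$, with the roles of $c$ and $d$ interchanged.

\begin{example}\label{ex:zeta3}
The function $3t$ is not $1$-crooked: for $u=0$, $v=1$ we would need $c\ge\frac23$ and $d\le\frac13$. Let $\zeta_3$ be piecewise linear with values $0,2,1,3$ at $0,\frac13,\frac23,1$. Now $c=\frac13$ and $d=\frac23$ work. Cut $[0,1]$ at any point $w$. If $w\ge\frac13$, then $\zeta_3([0,w])$ contains $2$, which is within $1$ of the far end $\zeta_3(1)=3$ of the other piece. If $w<\frac13$, then $\zeta_3([w,1])$ contains $1$, which is within $1$ of the far end $\zeta_3(0)=0$. So $\zeta_3(0)$ cannot be farther than $1$ from the image of the right piece while $\zeta_3(1)$ is farther than $1$ from the image of the left piece. With the error $1$ replaced by errors tending to $0$, this is the reason why two intersecting subcontinua cannot each have a point outside the other.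
\end{example}

\begin{lemma}\label{lem:crooked}
For every integer $m\ge1$ there is a $1$-crooked surjection $\zeta_m\colon[0,1]\to[0,m]$ with $\zeta_m(0)=0$ and $\zeta_m(1)=m$. Hence for every $\varepsilon>0$ there is an $\varepsilon$-crooked surjection $\sigma\colon[0,1]\to[0,2]$ with $\sigma(0)=0$ and $\sigma(1)=2$.
\end{lemma}

\begin{proof}
For $m=1,2$ let $\zeta_m(t)=mt$ and $c=d=\frac{u+v}2$; the errors are $m(v-u)/2\le1$. For $m\ge3$ go up to $m-1$, back down to $1$, and up to $m$, each time crookedly: let $\zeta_m$ be the concatenation of
\begin{itemize}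
\item $Z_1=\zeta_{m-1}$, from $0$ to $m-1$, with range $[0,m-1]$;
\item $Z_2=1+{}$the reversal of $\zeta_{m-2}$, from $m-1$ to $1$, with range $[1,m-1]$;
\item $Z_3=1+\zeta_{m-1}$, from $1$ to $m$, with range $[1,m]$.
\end{itemize}
For $m=3$ this is the function of Example~\ref{ex:zeta3}, and $\zeta_4$ runs through the values $0,2,1,3,1,3,2,4$. By induction each piece is $1$-crooked. Let $u\le v$ have values $s$ and $t$. If $u,v$ lie in one piece there is nothing to prove. In the other cases the intermediate value theorem lets us replace $u,v$ by points $u\le u'\le v'\le v$ of one piece with the same values $s,t$, and then crookedness of that piece gives $c,d$; there is one exception, in which $c,d$ are found directly.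

\emph{$u$ in $Z_1$, $v$ in $Z_2$.} If $t\ge s$, then $Z_1$ runs from $s$ at $u$ to $m-1\ge t$, so it takes the value $t$ at some $v'\ge u$; use $(u,v')$. If $t<s$, then $Z_2$ runs from $m-1\ge s$ to $t$ at $v$, so it takes the value $s$ at some $u'\le v$; use $(u',v)$.

\emph{$u$ in $Z_2$, $v$ in $Z_3$.} If $t\le s$, then $Z_2$ runs from $s$ at $u$ to $1\le t$, so it takes the value $t$ at some $v'\ge u$; use $(u,v')$. If $t>s$, then $Z_3$ runs from $1\le s$ to $t$ at $v$, so it takes the value $s$ at some $u'\le v$; use $(u',v)$.

\emph{$u$ in $Z_1$, $v$ in $Z_3$.} All of $Z_2$ lies between $u$ and $v$. Let $t'=\min(t,m-1)$ and $s'=\max(s,1)$. Both lie in $[1,m-1]$, and $|t-t'|\le1$, $|s-s'|\le1$. If $t'\ge s'$, then $Z_2$ takes the value $t'$ at some $c$ and, since it ends at $1$, the value $s'$ at some $d\ge c$; these are the required points. If $t'<s'$, then $t'<m-1$ gives $t'=t$ and $s'>1$ gives $s'=s$. On $Z_2$ choose $u'$ with value $s$ and, since $1\le t<s$, a later $v'$ with value $t$; use $(u',v')$.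

For the last claim take $\sigma=\frac2m\zeta_m$ with $\frac2m\le\varepsilon$.
\end{proof}

The foldings in the construction must commute with a small translation, so we make $\sigma$ periodic by running through it forward and backward. For $\kappa>0$ let $\theta\colon\mathbb R\to[0,1]$ be the $\kappa$-periodic function with $\theta(x)=2x/\kappa$ on $[0,\kappa/2]$ and $\theta(x)=2-2x/\kappa$ on $[\kappa/2,\kappa]$. It maps each \emph{branch} $[l\kappa/2,(l+1)\kappa/2]$, $l\in\mathbb Z$, affinely onto $[0,1]$, and it is symmetric about each branch endpoint.

\begin{lemma}\label{lem:periodic}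
Let $\sigma$ be $\varepsilon$-crooked, $\psi=\sigma\circ\theta$ and $f(x)=x+\psi(x)$.
\begin{enumerate}
\item[(a)] For all $a<b$ there are $a\le c\le d\le b$ with $|\psi(c)-\psi(b)|\le\varepsilon$ and $|\psi(d)-\psi(a)|\le\varepsilon$.
\item[(b)] If $a<w<b$, then $|f(c)-f(b)|\le\varepsilon+(b-a)$ for some $c\in[a,w]$, or $|f(d)-f(a)|\le\varepsilon+(b-a)$ for some $d\in[w,b]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $a,b$ lie in one branch, use the crookedness of $\sigma$ or of its reversal. Suppose they do not. If $[a,b]$ contains a branch, choose $a',b'$ in it with $\theta(a')=\theta(a)$ and $\theta(b')=\theta(b)$; if $b'\le a'$ take $c=b'$ and $d=a'$, and if $a'<b'$ apply the one-branch case to $(a',b')$. If $[a,b]$ contains no branch, then exactly one branch endpoint $e$ satisfies $a<e<b$, and $a,b$ lie in the two branches adjacent to $e$. If $b-e\le e-a$, the reflected point $2e-b$ lies in $[a,e]$ and has the same $\theta$-value as $b$; apply the one-branch case to $(a,2e-b)$. Otherwise $2e-a\in[e,b]$ has the same $\theta$-value as $a$; apply it to $(2e-a,b)$.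

(b) Take $c\le d$ from (a). Both inequalities hold, since $f$ and $\psi$ differ by the identity and $c,d\in[a,b]$. Either $c\le w$, or $d\ge c>w$.
\end{proof}

Part (b) is useful only when $b-a$ is small, and this is not an artifact. If $\psi$ has values in $[0,2]$, then $f(d)-f(c)\ge-2$ for $c\le d$, so $f$ cannot come near $f(b)$ and then return near $f(a)$ once $f(b)-f(a)$ is much larger than $2$. A map that commutes with translation is crooked only on short intervals. Lemma~\ref{lem:short} will show that only short intervals have to be considered.

\section{The construction of $\Phi$ and $P$}\label{sec:construction}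

Fix $(C_0,g_0)$ with metric $d_0$. We construct equivariant homeomorphisms $H_n$ of $E$, strips $E_n=\mathbb R\times[-w_n,w_n]$, positive rationals $\alpha_n=p_n/q_n$ with $p_n,q_n\ge1$, and integers $N_n$, and we put
\[
\Phi_n=H_nT_{\alpha_n}H_n^{-1},\qquad P_n=H_n(E_n).
\]
The scheme rests on one identity. If $H_n=H_{n-1}h_n$ and $h_n$ commutes with $T_{\alpha_{n-1}}$, then
\begin{equation}\label{eq:AK}
\Phi_{n-1}^k=H_nT_{k\alpha_{n-1}}H_n^{-1}\qquad(k\in\mathbb Z).
\end{equation}
So $h_n$ may fold as wildly as we like without changing the map, and afterwards $\alpha_n$ is chosen so close to $\alpha_{n-1}$ that $\Phi_n$ is close to $\Phi_{n-1}$. Rationality of $\alpha_{n-1}$ is what makes folding possible: a continuous function with periods $1$ and $\alpha_{n-1}$ would be constant if $\alpha_{n-1}$ were irrational.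

\subsection{The inductive step}

Start with $H_0=\mathrm{id}$, $w_0=1$, $\alpha_0=\frac12$, $N_0=1$, so that $\Phi_0=T_{1/2}$. At stage $n\ge1$ make the following choices in order. Those in (a), (d) and (e) are possible by uniform continuity.

\medskip\noindent
\textbf{(a) The scale.} Choose $\varepsilon_n>0$ such that $|x-x'|\le\varepsilon_n$ implies $|H_{n-1}(x,0)-H_{n-1}(x',0)|<\frac1n$. Errors of size $\varepsilon_n$ before applying $H_{n-1}$ are then invisible at scale $\frac1n$ afterwards.

\medskip\noindent
\textbf{(b) The crooked function.} Choose $\kappa_n=1/(Nq_{n-1})$ with an integer $N\ge1$ so large that $\kappa_n\le\min(\frac14,\frac{\varepsilon_n}{12})$. Both $1$ and $\alpha_{n-1}$ are integer multiples of $\kappa_n$. Let $\sigma_n\colon[0,1]\to[0,2]$ be $\frac{\varepsilon_n}2$-crooked with $\sigma_n(0)=0$ and $\sigma_n(1)=2$, let $\theta_n$ be the function $\theta$ of period $\kappa_n$, and put $\psi_n=\sigma_n\circ\theta_n$ and $f_n(x)=x+\psi_n(x)$.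

\medskip\noindent
\textbf{(c) The folding.} The map $f_n$ is not injective, but it is the first coordinate of an embedding of the axis in $E_{n-1}$: first push the axis up to a zigzag, then shear horizontally by an amount that depends on the height. Let $w=w_{n-1}$ and $v(x)=\frac w2\theta_n(x)\in[0,\frac w2]$. On $E_{n-1}$ define $V(x,y)=(x,V_x(y))$ and $U(x,y)=(x+\chi(y),y)$, where
\[
V_x(y)=\begin{cases}v(x)+\frac{w+v(x)}{w}\,y,&-w\le y\le0,\\[2pt] v(x)+\frac{w-v(x)}{w}\,y,&0\le y\le w,\end{cases}
\qquad
\chi(y)=\begin{cases}0,&-w\le y\le0,\\ \sigma_n(2y/w),&0\le y\le w/2,\\ 4(1-y/w),&w/2\le y\le w.\end{cases}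
\]
Each $V_x$ is an increasing homeomorphism of $[-w,w]$ with $0\mapsto v(x)$, depending continuously on $x$, and $\chi$ is continuous because $\sigma_n(0)=0$ and $\sigma_n(1)=2$. So $U$ and $V$ are homeomorphisms of $E_{n-1}$, and both are the identity on the lines $y=\pm w$. Let $h_n=U\circ V$ on $E_{n-1}$ and $h_n=\mathrm{id}$ elsewhere. This is a homeomorphism of $E$ that preserves $E_{n-1}$. It commutes with $T_{\kappa_n}$, hence with $T_1$ and $T_{\alpha_{n-1}}$, and
\[
h_n(x,0)=\bigl(x+\chi(v(x)),v(x)\bigr)=\bigl(f_n(x),v(x)\bigr);
\]
see Figure~\ref{fig:fold}. Put $H_n=H_{n-1}h_n$ and $b_n=\|H_n-\mathrm{id}\|=\|H_n^{-1}-\mathrm{id}\|$.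

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.4cm,y=1cm]
\draw[dashed,gray] (-0.2,0) -- (4.5,0) node[right,black] {$y=0$};
\draw[dashed,gray] (-0.2,2.4) -- (4.5,2.4) node[right,black] {$y=w/2$};
\foreach \k in {0,0.5,1.5,2}
  \draw[gray,shift={(\k,0)}] (0,0) -- (1.417,0.8) -- (0.833,1.6) -- (2.25,2.4) -- (1,1.6) -- (1.75,0.8) -- (0.5,0);
\draw[very thick,shift={(1,0)}] (0,0) -- (1.417,0.8) -- (0.833,1.6) -- (2.25,2.4) -- (1,1.6) -- (1.75,0.8) -- (0.5,0);
\draw[<->] (1,-0.25) -- (1.5,-0.25) node[midway,below] {$\kappa$};
\end{tikzpicture}
\caption{Five periods of the folded axis $x\mapsto\bigl(x+\sigma(\theta(x)),\frac w2\theta(x)\bigr)$, drawn with period $\kappa=\frac12$ and with $\sigma$ piecewise linear through the values $0,\frac43,\frac23,2$. In one period (bold) the curve climbs from height $0$ to $w/2$ while moving two units to the right with a backtrack, and then retraces its way. It is embedded and invariant under translation by $\kappa$.}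
\label{fig:fold}
\end{figure}

\medskip\noindent
\textbf{(d) The next strip.} Choose $w_n\in(0,w_{n-1}/2]$ such that for all $x$ we have $|h_n(x,y)-h_n(x,0)|<\kappa_n$ for $|y|\le w_n$, and $\operatorname{diam}H_n(\{x\}\times[-w_n,w_n])<\frac1n$.

\medskip\noindent
\textbf{(e) The accuracy for density.} Choose $\delta_n>0$ such that $|z-z'|<\delta_n$ implies $|H_n(z)-H_n(z')|<\frac1n$.

\medskip\noindent
\textbf{(f) The next translation.} Choose a positive rational $\alpha_n=p_n/q_n$ with $|\alpha_n-\alpha_{n-1}|<2^{-n}$ and an integer $N_n\ge\max\bigl(N_{n-1},q_n,n(2b_n+1)\bigr)$ such that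
\begin{enumerate}
\item[(A$_n$)] $\|\Phi_n^k-\Phi_{n-1}^k\|<2^{-n-2}$ for $|k|\le N_{n-1}$;
\item[(D$_n$)] for all $c,c'\in C_0$, $x\in\mathbb R$ and $x'\in[-b_n,b_n+1]$ there are integers $0\le k\le N_n$ and $i$ with $|x+k\alpha_n-i-x'|<\delta_n$ and $d_0(g_0^ic,c')<\frac1n$.
\end{enumerate}
By \eqref{eq:AK} and the uniform continuity of $H_n$, condition (A$_n$) holds for all $\alpha_n$ in an open interval $J$ around $\alpha_{n-1}$, which we may take inside $(0,\infty)$ and of radius less than $2^{-n}$. Lemma~\ref{lem:dense}, applied to $g_0$, $J$, $b_n$, $\delta_n$ and $\frac1n$, gives $\alpha_n$ and a lower bound for $N_n$. This completes the stage.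

The integer $N_n$ records how many iterates of $\Phi_n$ must be preserved by all later stages: $q_n$ of them to see that $\Phi_n$ is periodic modulo integer translations, $n(2b_n+1)$ to see its average speed through the distortion $b_n$, and as many as (D$_n$) needs to see its almost dense orbits.

\begin{example}\label{ex:stage1}
At stage $1$ we may take $\varepsilon_1=\frac12$, $\kappa_1=\frac1{24}$ and $\sigma_1=\frac14\zeta_8$. The map $\Phi_0=T_{1/2}=T_{12\kappa_1}$ preserves the folded axis $h_1(\mathbb R\times\{0\})$. An interval $[u,u+\frac1{12}]$ contains a point $x'$ of $\frac1{24}\mathbb Z$ in its left half, where $\psi_1=0$, and a point $x''$ of $\frac1{48}+\frac1{24}\mathbb Z$ in its right half, where $\psi_1=2$; so $f_1(x'')-f_1(x')\ge2$. A piece of the folded axis that is narrower than $2$ therefore has a parameter interval shorter than $\frac1{12}$, and on such intervals Lemma~\ref{lem:periodic}(b) holds with error less than $\frac14+\frac1{12}$.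
\end{example}

\subsection{The limit map}

Since $N_n\ge1$, conditions (A$_n$) with $k=\pm1$ show that $\Phi_n$ and $\Phi_n^{-1}$ converge uniformly to continuous equivariant maps $\Phi$ and $\Psi$. They are uniformly continuous, so
\[
\|\Phi\Psi-\mathrm{id}\|\le\|\Phi\Psi-\Phi\Phi_n^{-1}\|+\|\Phi\Phi_n^{-1}-\Phi_n\Phi_n^{-1}\|\to0,
\]
and the same estimate with $\Psi,\Phi,\Phi_n$ in place of $\Phi,\Psi,\Phi_n^{-1}$ gives $\Psi\Phi=\mathrm{id}$. Hence $\Phi$ is a homeomorphism. The bound $\|\Phi^{k+1}-\Phi_n^{k+1}\|\le\|\Phi\Phi^k-\Phi\Phi_n^k\|+\|\Phi-\Phi_n\|$ and its counterpart for the inverses show by induction that $\Phi_n^k\to\Phi^k$ uniformly for every $k\in\mathbb Z$. As $(N_n)$ is nondecreasing, we may sum (A$_m$) over $m>n$: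
\begin{equation}\label{eq:close}
\|\Phi^k-\Phi_n^k\|\le2^{-n-2}\qquad(|k|\le N_n,\ n\ge0).
\end{equation}
The case $n=0$, $k=1$ reads $\|\Phi-T_{1/2}\|\le\frac14$, so
\begin{equation}\label{eq:step}
\mathrm{pr}_1\Phi(z)-\mathrm{pr}_1z\in[\tfrac14,\tfrac34]\qquad(z\in E).
\end{equation}
Let $\alpha=\lim\alpha_n\ge0$. It is the average speed of $\Phi$, uniformly over all starting points.

\begin{lemma}\label{lem:rotation}
For every $\eta>0$ there is $\beta_\eta$ such that
\begin{equation}\label{eq:rot}
|\mathrm{pr}_1\Phi^k(z)-\mathrm{pr}_1z-k\alpha|\le\eta k+\beta_\eta\qquad(k\ge0,\ z\in E).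
\end{equation}
Moreover $\alpha\in[\frac14,\frac34]$.
\end{lemma}

\begin{proof}
Let $m\ge1$. The maps $H_m^{\pm1}$ move points by at most $b_m$, so $\Phi_m^{N_m}=H_mT_{N_m\alpha_m}H_m^{-1}$ increases the first coordinate by $N_m\alpha_m$ up to an error $2b_m$. By \eqref{eq:close}, $\Phi^{N_m}$ does so up to an error $2b_m+1\le N_m/m$. Choose $m$ with $\frac1m+|\alpha_m-\alpha|\le\eta$ and write $k=aN_m+r$ with $0\le r<N_m$. Applying this estimate $a$ times and \eqref{eq:step} $r$ times bounds the left side of \eqref{eq:rot} by
\[
a\Bigl(\frac{N_m}m+N_m|\alpha_m-\alpha|\Bigr)+r\bigl(\tfrac34+\alpha\bigr)\le\eta k+N_m\bigl(\tfrac34+\alpha\bigr).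
\]
By \eqref{eq:step}, $\frac1k(\mathrm{pr}_1\Phi^k(z)-\mathrm{pr}_1z)\in[\frac14,\frac34]$, and by \eqref{eq:rot} these numbers converge to $\alpha$.
\end{proof}

\subsection{The invariant set and its coordinates}

Since $h_n(E_n)\subset h_n(E_{n-1})=E_{n-1}$, we have $P_n\subset P_{n-1}$. Let $P=\bigcap_nP_n$. The sets $P_n$ are closed, nonempty and $T_1$-invariant, so the compact sets $P_n\cap([0,1]\times[-1,1])$ are nonempty, and $P$ is nonempty, closed and $T_1$-invariant. For $m\ge n$ write $H_m=H_nG$ with $G=h_{n+1}\cdots h_m$. Each factor preserves a strip contained in $E_n$ and is the identity outside it, so $G(E_n)=E_n$ and $\Phi_m(P_n)=H_nGT_{\alpha_m}G^{-1}(E_n)=P_n$. Letting $m\to\infty$ gives $\Phi^{\pm1}(P_n)\subset P_n$, because $P_n$ is closed. Hence $\Phi(P_n)=P_n$ for all $n$, and $\Phi(P)=P$. So $(\Phi,P)$ is an equivariant pair.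

For $z\in P$ write $H_n^{-1}(z)=(x_n(z),y_n(z))$. Then $|y_n(z)|\le w_n$, $x_n(T_1z)=x_n(z)+1$ and $|x_n(z)-\mathrm{pr}_1z|\le b_n$. The function $x_n$ is the position of $z$ along the thin folded strip $P_n$. All that we need about $P$ is contained in three estimates for $z,z'\in P$:
\begin{align}
&|x_{n-1}(z)-f_n(x_n(z))|\le\kappa_n&&(n\ge1),\label{eq:link}\\
&x_n(z)=x_n(z')\ \Rightarrow\ |z-z'|<\tfrac1n&&(n\ge1),\label{eq:fiber}\\
&|x_{n-1}(z)-x_{n-1}(z')|\le\varepsilon_n\ \Rightarrow\ |z-z'|\le\tfrac1n+\tfrac2{n-1}&&(n\ge2).\label{eq:pull}
\end{align}
For \eqref{eq:link}, note that $(x_{n-1},y_{n-1})=h_n(x_n,y_n)$ is within $\kappa_n$ of $h_n(x_n,0)=(f_n(x_n),v(x_n))$ by (d). In \eqref{eq:fiber}, both points lie in one set $H_n(\{x\}\times[-w_n,w_n])$. In \eqref{eq:pull}, $z$ and $z'$ are within $\frac1{n-1}$ of $H_{n-1}(x_{n-1}(z),0)$ and $H_{n-1}(x_{n-1}(z'),0)$ by (d) at stage $n-1$, and these are within $\frac1n$ of each other by (a).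

\section{Subcontinua of $X_g$}\label{sec:topology}

We prove Theorem~\ref{thm:main}(1), first in $P$ and then, by lifting, in $X_g$.

\subsection{Compact connected subsets of $P$ that meet are nested}

The first lemma removes the obstacle noted at the end of Section~\ref{sec:crooked}. As in Example~\ref{ex:stage1}, $f_n$ lengthens every interval that is not very short by a definite amount, and a bounded set can afford this only finitely many times.

\begin{lemma}\label{lem:short}
Let $K\subset P$ be nonempty, compact and connected, and let $\lambda_n$ be the length of the interval $x_n(K)$. Then $\lambda_n<2\kappa_n$ for all large $n$.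
\end{lemma}

\begin{proof}
Suppose $\lambda_n\ge2\kappa_n$ for some $n\ge1$, and let $x_n(K)=[u,v]$. In every closed interval of length $\kappa_n$ the function $\psi_n$ takes the values $0$ and $2$. Choose $x'\in[u,u+\kappa_n]$ with $\psi_n(x')=0$ and $x''\in[v-\kappa_n,v]$ with $\psi_n(x'')=2$, and points $z',z''\in K$ with $x_n(z')=x'$, $x_n(z'')=x''$. By \eqref{eq:link} and $\kappa_n\le\frac14$,
\[
\lambda_{n-1}\ge x_{n-1}(z'')-x_{n-1}(z')\ge f_n(x'')-f_n(x')-2\kappa_n\ge(\lambda_n-2\kappa_n)+2-2\kappa_n\ge\lambda_n+1 .
\]
If $\lambda_n\ge2\kappa_n$ held for all $n\ge1$, then $\lambda_0\ge n$ for all $n$, which is absurd. So $\lambda_{n_1}<2\kappa_{n_1}$ for some $n_1\ge1$. If $\lambda_{n-1}<2\kappa_{n-1}\le\frac12$, then $\lambda_{n-1}\ge\lambda_n+1$ is impossible, so $\lambda_n<2\kappa_n$. Induction on $n>n_1$ finishes the proof.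
\end{proof}

This is where the range $[0,2]$ of $\sigma_n$ is used. Crookedness alone could not suffice, since constant functions are $\varepsilon$-crooked for every $\varepsilon$.

\begin{lemma}\label{lem:nested}
If $K_1,K_2\subset P$ are compact and connected and $K_1\cap K_2\ne\emptyset$, then $K_1\subset K_2$ or $K_2\subset K_1$.
\end{lemma}

\begin{proof}
Suppose $z_1\in K_1\setminus K_2$ and $z_2\in K_2\setminus K_1$. Take $n\ge2$ so large that the intervals $I_i=x_n(K_i)$ have length less than $2\kappa_n$ and
\begin{equation}\label{eq:far}
\tfrac1n+\tfrac2{n-1}<\min\bigl(\operatorname{dist}(z_1,K_2),\operatorname{dist}(z_2,K_1)\bigr).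
\end{equation}
Let $a=x_n(z_1)$ and $b=x_n(z_2)$. If $a$ were in $I_2$, then \eqref{eq:fiber} would give a point of $K_2$ within $\frac1n$ of $z_1$; so $a\in I_1\setminus I_2$, and in the same way $b\in I_2\setminus I_1$. Interchanging the indices if necessary, assume $a<b$. Let $w\in I_1\cap I_2$. If $w\le a$ then $a\in[w,b]\subset I_2$, and if $w\ge b$ then $b\in[a,w]\subset I_1$; so $a<w<b$. Thus $[a,w]\subset I_1$, $[w,b]\subset I_2$ and $b-a<4\kappa_n$.

Apply Lemma~\ref{lem:periodic}(b) to $f_n$. In the first case there is $z\in K_1$ with $|f_n(x_n(z))-f_n(x_n(z_2))|\le\frac{\varepsilon_n}2+4\kappa_n$. By \eqref{eq:link} and $\kappa_n\le\frac{\varepsilon_n}{12}$,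
\[
|x_{n-1}(z)-x_{n-1}(z_2)|\le\tfrac{\varepsilon_n}2+6\kappa_n\le\varepsilon_n,
\]
so $|z-z_2|\le\frac1n+\frac2{n-1}$ by \eqref{eq:pull}, contradicting \eqref{eq:far}. In the second case there is $z\in K_2$ with $|f_n(x_n(z))-f_n(x_n(z_1))|\le\frac{\varepsilon_n}2+4\kappa_n$, and the same two estimates give $|z-z_1|\le\frac1n+\frac2{n-1}$, again contradicting \eqref{eq:far}.
\end{proof}

\subsection{From $P$ to $X_g$}

Let $(C,g)$ be a minimal Cantor system with metric $d_C$, and let $d$ be a metric on $M_g$. Distances in the leaves control distances in $M_g$ uniformly: the function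
\[
\omega(\delta)=\sup\{d(\langle c,z\rangle,\langle c,z'\rangle):c\in C,\ |z-z'|\le\delta\}
\]
tends to $0$ as $\delta\to0$. Indeed, after changing representatives we may assume $\mathrm{pr}_1z\in[0,1]$, and the quotient map is uniformly continuous on $C\times[-1,2]\times[-1,1]$.

\medskip\noindent
\emph{$X_g$ is a continuum.} The sets $C\times P_n$ are unions of orbits, so $X_g=\bigcap_n\langle C\times P_n\rangle$. The homeomorphism of $M_g$ induced by $H_n$ maps $\langle C\times E_n\rangle\cong S_g\times[-w_n,w_n]$ onto $\langle C\times P_n\rangle$, and this set is connected by Lemma~\ref{lem:flow}. So $X_g$ is a decreasing intersection of compact connected sets, hence compact and connected, and it is infinite by (I1).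

\medskip\noindent
\emph{$X_g$ is one-dimensional.} Define $\pi_n\colon X_g\to S_g$ by $\pi_n\langle c,z\rangle=\langle c,x_n(z)\rangle$. It is well defined because $\langle gc,x_n(T_{-1}z)\rangle=\langle gc,x_n(z)-1\rangle=\langle c,x_n(z)\rangle$, and it is continuous. If $\pi_n\langle c,z\rangle=\pi_n\langle c',z'\rangle$, then $c=g^ic'$ and $x_n(z)=x_n(z')-i$ for some $i$; replacing $(c',z')$ by $(c,T_{-i}z')$ we get $c'=c$ and $x_n(z)=x_n(z')$. By \eqref{eq:fiber} the fibers of $\pi_n$ have diameter at most $\omega(\frac1n)$. Lemmas~\ref{lem:epsmaps} and~\ref{lem:flow} give $\dim X_g\le1$, and equality holds because $X_g$ is a continuum.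

\medskip
Leaves are dense in $M_g$, so it is not evident that a proper subcontinuum of $X_g$ stays in a bounded part of a single leaf. The maps $\pi_n$ transfer this property from $S_g$.

\begin{lemma}\label{lem:lift}
Let $K\subsetneq X_g$ be a subcontinuum. There are $c\in C$ and a compact connected set $\tilde K\subset P$ such that $z\mapsto\langle c,z\rangle$ is a homeomorphism from $\tilde K$ onto $K$. The same holds with $g^ic$ and $T_{-i}\tilde K$, for every $i\in\mathbb Z$.
\end{lemma}

\begin{proof}
Let $\xi_0\in X_g\setminus K$. If $\pi_n(\xi_0)\in\pi_n(K)$ then $d(\xi_0,K)\le\omega(\frac1n)$, which fails for large $n$. So $\pi_n(K)\ne S_g$ for some $n$, and Lemma~\ref{lem:arcs} gives $\pi_n(K)=\langle\{c\}\times[u,v]\rangle$. Let $\tilde K=\{z\in P:\langle c,z\rangle\in K\}$, a closed set. If $\langle c',z'\rangle\in K$ with $z'\in P$, then $\langle c',x_n(z')\rangle$ lies in the leaf of $c$, so $c=g^ic'$ for some $i$ and $\langle c',z'\rangle=\langle c,T_{-i}z'\rangle$. Thus $z\mapsto\langle c,z\rangle$ maps $\tilde K$ onto $K$, injectively by (I2). For $z\in\tilde K$ we have $\langle c,x_n(z)\rangle\in\langle\{c\}\times[u,v]\rangle$,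 so $x_n(z)\in[u,v]$ by (I2), and $\mathrm{pr}_1z\in[u-b_n,v+b_n]$. Hence $\tilde K$ is compact, the continuous bijection $\tilde K\to K$ is a homeomorphism, and $\tilde K$ is connected.
\end{proof}

\noindent
\emph{$X_g$ is HI.} Let $K_1,K_2$ be intersecting subcontinua of $X_g$. If one of them is $X_g$ they are nested. Otherwise lift them to $\tilde K_1,\tilde K_2$ with base points $c_1,c_2$. A common point $\langle c_1,z_1\rangle=\langle c_2,z_2\rangle$ gives $c_2=g^ic_1$ for some $i$, so we may assume $c_1=c_2$. Then $z_1=z_2$ by (I2), the lifts intersect, and they are nested by Lemma~\ref{lem:nested}. So $K_1,K_2$ are nested, and Lemma~\ref{lem:nestedcriterion} applies.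

\medskip\noindent
\emph{Proper subcontinua are pseudo-arcs.} Let $K$ be a proper subcontinuum with lift $\tilde K$. By \eqref{eq:fiber} the map $x_n\colon\tilde K\to x_n(\tilde K)$ has fibers of diameter at most $\frac1n$, and when $\frac1n<\operatorname{diam}\tilde K$ its image is an arc rather than a point. By Lemma~\ref{lem:epsmaps}, $K$ is chainable. It is HI as a subcontinuum of $X_g$, so it is a pseudo-arc by Bing's theorem \cite{Bing}. This completes the proof of Theorem~\ref{thm:main}(1).

\section{Entropy}\label{sec:entropy}

For an equivariant pair $(\Phi,P)$ let $\bar P=P/T_1$, a compact subset of the annulus $E/T_1$ with the metric $\min_i|z-T_iz'|$, and let $\bar\Phi$ be the induced homeomorphism of $\bar P$. The orbit of $\langle c,z\rangle$ under $F_g$ consists of the orbit of $z$ in the annulus together with the points $g^ic$, where $i$ counts how many times $z$ has gone around. The count does not depend on $c$, and this is all the next proposition uses.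

\begin{proposition}\label{prop:entropy}
Let $(\Phi,P)$ be an equivariant pair satisfying \eqref{eq:step} and \eqref{eq:rot} for some $\alpha\in[\frac14,\frac34]$, and let $(C,g)$ be a minimal Cantor system. Then
\[
\alpha\,h_{\mathrm{top}}(g)\le h_{\mathrm{top}}(F_g)\le h_{\mathrm{top}}(\bar\Phi)+\alpha\,h_{\mathrm{top}}(g).
\]
\end{proposition}

\begin{proof}
Let $B=[0,1]\times[-1,1]$. Every point of $\bar P$ has a representative $z\in P$ with $\mathrm{pr}_1z\in[0,1)$. For such $z$ put $x^{(k)}=\mathrm{pr}_1\Phi^k(z)$. Whenever $i$ is an integer with $x^{(k)}\in[i,i+1)$,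
\begin{equation}\label{eq:return}
F_g^k\langle c,z\rangle=\langle g^ic,T_{-i}\Phi^kz\rangle\quad\text{with}\quad T_{-i}\Phi^kz\in B .
\end{equation}

\emph{Lower bound.} Fix one such $z$ and $0<\eta<\alpha$. We need every power $g^i$, $i\ge0$, to occur in \eqref{eq:return}, and not too late. Let $k_i$ be the first $k\ge0$ with $x^{(k)}\ge i$. Then $k_0=0$, and for $i\ge1$ the point $x^{(k_i-1)}$ is less than $i$ and the next step is at most $\frac34$ by \eqref{eq:step}; so $x^{(k_i)}\in[i,i+1)$ for all $i\ge0$. By \eqref{eq:rot}, $x^{(k)}\ge k(\alpha-\eta)-\beta_\eta$, so $k_i\le\frac{i+\beta_\eta}{\alpha-\eta}+1$.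

Let $\delta>0$. The function $d(\langle c,z'\rangle,\langle c',z'\rangle)$ is continuous and, by (I1), positive on the compact set of $(c,c',z')$ with $d_C(c,c')\ge\delta$ and $z'\in B$; let $\delta'>0$ be a lower bound. Let $A\subset C$ be $(m,\delta)$-separated for $g$ and put $n(m)=\lceil\frac{m+\beta_\eta}{\alpha-\eta}\rceil+2$. For distinct $c,c'\in A$ there is $0\le i<m$ with $d_C(g^ic,g^ic')\ge\delta$. Since $k_i<n(m)$ and $T_{-i}\Phi^{k_i}z$ is the same for $c$ and $c'$, \eqref{eq:return} shows that $\{\langle c,z\rangle:c\in A\}$ is $(n(m),\delta')$-separated for $F_g$. Hence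
\[
h_{\mathrm{top}}(F_g)\ge\limsup_{m\to\infty}\frac{\log s_m(g,\delta)}{n(m)}=(\alpha-\eta)\limsup_{m\to\infty}\frac{\log s_m(g,\delta)}m .
\]
Let $\delta\to0$ and then $\eta\to0$.

\emph{Upper bound.} The map sending $\langle c,z\rangle$ to the class of $z$ is a factor map $(X_g,F_g)\to(\bar P,\bar\Phi)$. The fiber over the class of $z$ is $K_z=\{\langle c,z\rangle:c\in C\}$, because $\langle c,T_iz\rangle=\langle g^ic,z\rangle$. By (E1) it suffices to show $h(F_g,K_z)\le\alpha\,h_{\mathrm{top}}(g)$ for $z\in P$ with $\mathrm{pr}_1z\in[0,1)$. Let $\eta>0$. For $0\le l<k$ put $i_l=\lfloor x^{(l)}\rfloor$. By \eqref{eq:step} and \eqref{eq:rot},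
\[
0\le i_l\le1+(\alpha+\eta)l+\beta_\eta<m_k:=\lceil(\alpha+\eta)k+\beta_\eta\rceil+2 .
\]
Given $\varepsilon>0$, uniform continuity of the quotient map on $C\times B$ gives $\delta>0$ with $d(\langle c,z'\rangle,\langle c',z'\rangle)\le\varepsilon$ whenever $d_C(c,c')\le\delta$ and $z'\in B$. If $A\subset C$ is a set that $(m_k,\delta)$-spans $C$ for $g$, then by \eqref{eq:return} the set $\{\langle c,z\rangle:c\in A\}$ $(k,\varepsilon)$-spans $K_z$. Since $m_k/k\to\alpha+\eta$,
\[
\limsup_{k\to\infty}\frac{\log r_k(F_g,K_z,\varepsilon)}k\le\limsup_{k\to\infty}\frac{\log r_{m_k}(g,C,\delta)}{k}\le(\alpha+\eta)\,h_{\mathrm{top}}(g).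
\]
Let $\varepsilon\to0$ and then $\eta\to0$.
\end{proof}

For $P=\mathbb R\times\{0\}$ and $\Phi=T_t$ with $t\in[\frac14,\frac34]$ the map $\bar\Phi$ is a rotation, and the proposition gives the formula $h_{\mathrm{top}}(\varphi_t)=t\,h_{\mathrm{top}}(g)$ quoted in the introduction. For the pair of Section~\ref{sec:construction} it remains to show that $\bar\Phi$ contributes nothing.

\begin{lemma}\label{lem:rigid}
Let $(Y,f)$ be a system such that $f^{q_n}\to\mathrm{id}$ uniformly for some integers $q_n\ge1$. Then $h_{\mathrm{top}}(f)=0$.
\end{lemma}

\begin{proof}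
Let $\mu$ be an invariant Borel probability measure and $\mathcal P$ a finite Borel partition. For a Borel set $A$ and a continuous function $u$, invariance of $\mu$ gives
\[
\mu(A\,\triangle\,f^{-q_n}A)=\|1_A-1_A\circ f^{q_n}\|_{L^1}\le2\|1_A-u\|_{L^1}+\sup|u-u\circ f^{q_n}| .
\]
The last term tends to $0$ and continuous functions are dense in $L^1(\mu)$, so $\mu(A\,\triangle\,f^{-q_n}A)\to0$. Hence $\mu(A\cap f^{-q_n}A')\to\mu(A\cap A')$ for $A,A'\in\mathcal P$, and by continuity of $t\log t$, $H_\mu(\mathcal P\vee f^{-q_n}\mathcal P)\to H_\mu(\mathcal P)$. As $H_\mu(f^{-q_n}\mathcal P)=H_\mu(\mathcal P)$, we get $H_\mu(\mathcal P\mid f^{-q_n}\mathcal P)\to0$. By (E2), $h_\mu(f,\mathcal P)=0$ and $h_{\mathrm{top}}(f)=0$.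
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
We have $\Phi_n^{q_n}=H_nT_{p_n}H_n^{-1}=T_{p_n}$, and $q_n\le N_n$ for $n\ge1$. By \eqref{eq:close}, $\|\Phi^{q_n}-T_{p_n}\|\le2^{-n-2}$, so $\bar\Phi^{q_n}\to\mathrm{id}$ uniformly and $h_{\mathrm{top}}(\bar\Phi)=0$. Apply Proposition~\ref{prop:entropy}, whose hypotheses hold by \eqref{eq:step} and Lemma~\ref{lem:rotation}.
\end{proof}

In $X_g$ the same computation shows that $F_g^{q_n}\langle c,z\rangle$ is close to $\langle g^{p_n}c,z\rangle$: the strip coordinate returns, while the Cantor coordinate is moved by $g^{p_n}$.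

\section{Minimality}\label{sec:minimal}

We prove Theorem~\ref{thm:main}(3).

\medskip\noindent
\emph{The system $g_0$.} In the coordinates given by $H_n$, the map $\Phi_n$ is the translation by $\alpha_n$, whose orbits in $S_{g_0}$ are almost dense within $N_n$ steps by (D$_n$); and $\Phi$ follows $\Phi_n$ for $N_n$ steps by \eqref{eq:close}. One point needs care. Changing representatives applies powers of $g_0$, which need not be equicontinuous, so we fix one representative of the target point and approximate that representative. Its $n$-th coordinate lies in an interval that grows with $b_n$, and this is why (D$_n$) is stated for $x'\in[-b_n,b_n+1]$.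

Let $\xi=\langle c,z\rangle$ and $\xi'=\langle c',z'\rangle$ be points of $X_{g_0}$ with $z,z'\in P$ and $\mathrm{pr}_1z'\in[0,1]$. Fix $n\ge1$, let $x=x_n(z)$, $y=y_n(z)$ and $x'=x_n(z')\in[-b_n,b_n+1]$, and take $k,i$ from (D$_n$). Then $T_{-i}\Phi_n^k(z)=H_n(x+k\alpha_n-i,y)$. This point is within $\frac1n$ of $H_n(x+k\alpha_n-i,0)$ by (d), which is within $\frac1n$ of $H_n(x',0)$ by (e), which is within $\frac1n$ of $z'$ by (d). With \eqref{eq:close},
\[
|T_{-i}\Phi^k(z)-z'|\le\tfrac3n+2^{-n-2}<\tfrac4n .
\]
So $F_{g_0}^k\xi=\langle g_0^ic,T_{-i}\Phi^kz\rangle$ with $d_0(g_0^ic,c')<\frac1n$ and $|T_{-i}\Phi^kz-z'|<\frac4n$. As $n\to\infty$ these representatives converge to $(c',z')$, so $\xi'$ lies in the orbit closure of $\xi$. Hence $F_{g_0}$ is minimal.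

\medskip\noindent
\emph{Almost one-to-one extensions.} Let $(C,g)$ be a minimal Cantor system, $\varrho\colon(C,g)\to(C_0,g_0)$ an almost one-to-one factor map, and $C^1=\{c:\varrho^{-1}(\varrho(c))=\{c\}\}$. The set $C^1$ is nonempty, and it is $g$-invariant because $\varrho^{-1}(\varrho(gc))=g\varrho^{-1}(\varrho(c))$; so it is dense. The map $\hat\varrho\colon X_g\to X_{g_0}$, $\langle c,z\rangle\mapsto\langle\varrho(c),z\rangle$, is a factor map. For $c\in C^1$ and $z\in P$, the point $\langle c,z\rangle$ is alone in its fiber: if $\langle\varrho(c'),z'\rangle=\langle\varrho(c),z\rangle$, then $\varrho(c')=g_0^i\varrho(c)$ and $z'=T_{-i}z$ for some $i$, so $\varrho(g^{-i}c')=\varrho(c)$, $g^{-i}c'=c$ and $\langle c',z'\rangle=\langle g^{-i}c',z\rangle=\langle c,z\rangle$. Let $Z\subset X_g$ be a minimal set of $F_g$. By (M2), $\hat\varrho(Z)=X_{g_0}$, so $Z$ meets every fiber and contains $\langle C^1\times P\rangle$. This set is dense in $X_g$, so $Z=X_g$ and $F_g$ is minimal. The proof of Theorem~\ref{thm:main} is complete.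

\section{Cantor systems of prescribed entropy}\label{sec:cantor}

We prove Proposition~\ref{prop:cantor}. The systems in (a) consist of sequences that decompose into blocks of lengths $\ell_0<\ell_1<\cdots$, with the odometer coordinate recording where the blocks begin. Every block of level $n+1$ begins with one fixed word $W_n$ that displays all pairs of blocks of level $n$. The fixed word forces minimality and produces a point that is alone in its fiber. It occupies a small proportion of the block, so it costs little entropy, and the number of allowed continuations is cut down to tune the entropy to $s$.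

\begin{proof}[Proof of Proposition~\ref{prop:cantor}(a)]
\emph{Blocks.} Let $A$ be a finite alphabet with $|A|\ge2$ and $|A|>e^s$. Put $\ell_0=1$ and $\mathcal B_0=A$. Suppose $\mathcal B_n\subset A^{\ell_n}$ is given, with $\ell_n$ a power of $2$ and $\nu_n=|\mathcal B_n|$ satisfying $\nu_n\ge2$ and $\nu_n>e^{s\ell_n}$. Let $W_n$ be the concatenation, in a fixed order, of all words $BB'$ with $B,B'\in\mathcal B_n$; it consists of $t_n=2\nu_n^2\ge8$ blocks of $\mathcal B_n$. (For $A=\{0,1\}$ one may take $W_0=00\,01\,10\,11$.) For an integer $k_n$ with $2^{k_n}>t_n$ put $\ell_{n+1}=2^{k_n}\ell_n$, $r_n=2^{k_n}-t_n$ and $\nu_{n+1}=\lfloor e^{s\ell_{n+1}}\rfloor+1$. The number of concatenations of $r_n$ blocks of $\mathcal B_n$ is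
\[
\nu_n^{r_n}=\exp\Bigl(\ell_{n+1}\,\frac{\log\nu_n}{\ell_n}\,\bigl(1-t_n2^{-k_n}\bigr)\Bigr).
\]
Since $\frac{\log\nu_n}{\ell_n}>s$, there is $s'>s$ with $\nu_n^{r_n}\ge e^{s'\ell_{n+1}}$ for large $k_n$, and $e^{s'\ell_{n+1}}\ge e^{s\ell_{n+1}}+1\ge\nu_{n+1}$ for large $k_n$. Fix such $k_n$, choose a set $\mathcal U_n$ of $\nu_{n+1}$ such concatenations, and let $\mathcal B_{n+1}=\{W_nu:u\in\mathcal U_n\}\subset A^{\ell_{n+1}}$. Then $\nu_{n+1}\ge2$ and $\nu_{n+1}>e^{s\ell_{n+1}}$, so the induction continues. From $e^{s\ell_n}<\nu_n\le2e^{s\ell_n}$ for $n\ge1$ and $\ell_n\to\infty$ we get $\frac{\log\nu_n}{\ell_n}\to s$.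

\emph{The system.} Let $Y$ be the set of $(o,y)\in\mathbb Z_2\times A^{\mathbb Z}$ such that, for all $n\ge0$ and $i\in\mathbb Z$,
\[
o+i\equiv0\pmod{\ell_n}\quad\Longrightarrow\quad y_iy_{i+1}\cdots y_{i+\ell_n-1}\in\mathcal B_n;
\]
these words are the \emph{$n$-blocks} of $(o,y)$. Each condition defines a clopen set, so $Y$ is compact and zero-dimensional. The map $G(o,y)=(o+1,(y_{i+1})_i)$ carries the condition for $(n,i)$ to the condition for $(n,i-1)$, so it is a homeomorphism of $Y$. Every $o$ has a point of $Y$ above it: a concatenation of words of $\mathcal B_N$ starting at the positions $i\equiv-o\pmod{\ell_N}$ satisfies the conditions for all $n\le N$, because words of $\mathcal B_N$ are concatenations of words of $\mathcal B_n$, and a limit point of such sequences as $N\to\infty$ satisfies all conditions. So $(o,y)\mapsto o$ is a factor map onto the odometer. We use the metric $d=2^{-m}$, where $m\ge0$ is the largest integer such that $o\equiv o'\pmod{2^m}$ and $y_i=y'_i$ for $|i|<m$.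

\emph{Minimality.} Let $(o,y),(o',y')\in Y$, $m\ge0$, and $n$ with $\ell_n\ge\max(2^m,2m+1)$. The window $[-m,m]$ lies in the positions $[i',i'+2\ell_n)$ of two consecutive $n$-blocks $BB'$ of $(o',y')$, where $i'\equiv-o'\pmod{\ell_n}$. Take an $(n+1)$-block of $(o,y)$, starting at $i$ with $o+i\equiv0\pmod{\ell_{n+1}}$. It begins with $W_n$, so $BB'$ occurs in $y$ at position $i+j\ell_n$ for some $j$. Put $k=i+j\ell_n-i'$. Then $o+k\equiv-i'\equiv o'\pmod{\ell_n}$, and $y_{l+k}=y'_l$ for $l\in[i',i'+2\ell_n)$. So $d(G^k(o,y),(o',y'))\le2^{-m}$, and every orbit is dense. As $Y$ maps onto $\mathbb Z_2$ it is infinite, and it is a minimal Cantor system by (M3).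

\emph{Almost one-to-one.} Let $o=\sum_{n\ge0}\ell_n\in\mathbb Z_2$ and $(o,y)\in Y$. Since each $\ell_{n+1}$ is at least $8\ell_n$, the residue of $o$ modulo $\ell_{n+1}$ is $\rho_n=\ell_0+\dots+\ell_n\in[\ell_n,2\ell_n)$. The $(n+1)$-block containing the coordinate $0$ starts at $-\rho_n$, and its initial word $W_n$ occupies the positions $[-\rho_n,-\rho_n+t_n\ell_n)\supset[-\ell_n,\ell_n]$. So $y_{-\ell_n}\cdots y_{\ell_n}$ is read off from $W_n$. This holds for all $n$, so $y$ is determined by $o$.

\emph{Entropy.} Fix $m,n$ and $L\ge1$. If $o\equiv o'\pmod{2^m}$ and $y,y'$ agree on $(-m,L+m)$, then $d(G^l(o,y),G^l(o',y'))\le2^{-m}$ for $0\le l<L$. The restriction of $y$ to this window is determined by $o\bmod\ell_n$ and by the at most $(L+2m)/\ell_n+2$ $n$-blocks that meet the window. Hence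
\[
r_L(G,Y,2^{-m})\le2^m\,\ell_n\,\nu_n^{(L+2m)/\ell_n+2},
\]
so $h_{\mathrm{top}}(G)\le\frac{\log\nu_n}{\ell_n}$ for every $n$, and $h_{\mathrm{top}}(G)\le s$. Conversely, each $B\in\mathcal B_n$ occurs in $W_n$, hence in $y$ for every $(o,y)\in Y$, and applying a power of $G$ we find a point of $Y$ with $y_0\cdots y_{\ell_n-1}=B$. Points with different zeroth symbols are at distance $1$, so these $\nu_n$ points form an $(\ell_n,1)$-separated set, and $h_{\mathrm{top}}(G)\ge\limsup_n\frac{\log\nu_n}{\ell_n}=s$. Put $(Y_s,G_s)=(Y,G)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cantor}(b)]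
Let $C_\infty$ be a minimal set of the product system $\prod_{k\ge1}(Y_k,G_k)$, with $(Y_k,G_k)$ from (a) for $s=k$, and let $g_\infty$ be the restriction of the product map. The space $C_\infty$ is compact, metrizable and zero-dimensional. By (M2) it projects onto each $Y_k$. So it is infinite, hence a Cantor set by (M3), and $h_{\mathrm{top}}(g_\infty)\ge h_{\mathrm{top}}(G_k)=k$ for all $k$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bing}
R.~H.~Bing, \emph{Concerning hereditarily indecomposable continua}, Pacific J. Math. \textbf{1} (1951).

\bibitem{Bowen}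
Bowen, Trans. AMS \textbf{153} (1971).

\bibitem{Exotic}
\emph{New Exotic Minimal Sets from Pseudo-Suspensions of Cantor Systems},
\texttt{https://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10884-021-10069-3.pdf?pdf=button},
doi:10.1007/s10884-021-10069-3.

\end{thebibliography}
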